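# Best kissing number surfaces that are not maximal

## 1. A right-angled octagon and the surfaces $X(d,e)$

We begin with a construction in the hyperbolic plane. It uses two textbook formulas (see for instance Buser, *Geometry and Spectra of Compact Riemann Surfaces*, Ch. 1–2).

**(H)** In a right-angled hexagon with alternate sides $a,b,c$ and with $\gamma$ the side between $a$ and $b$ (so $\gamma$ is opposite $c$),
$$\cosh c=\sinh a\,\sinh b\,\cosh\gamma-\cosh a\,\cosh b .$$
Given $a,\gamma,b$, such a hexagon exists if and only if the right side is $>1$. Given three positive numbers as alternate sides, a hexagon exists and is unique.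

**(P)** In a right-angled pentagon, two adjacent sides $a,b$ and the side $c$ opposite to their common vertex satisfy $\sinh a\sinh b=\cosh c$.

**The inner hexagon.** Let $d,e>0$. Let $H$ be the right-angled hexagon with alternate sides $d,d,e$. By uniqueness $H$ has a reflection exchanging the two sides $d$. So its consecutive sides are $e,\alpha,d,2\lambda,d,\alpha$ for some $\alpha,\lambda>0$, and the axis of the reflection joins the midpoints of $e$ and of $2\lambda$ perpendicularly. Let $\mu$ be the length of the axis inside $H$. It divides $H$ into two right-angled pentagons with consecutive sides $\mu,\frac e2,\alpha,d,\lambda$. In such a pentagon the side opposite to the vertex between $d$ and $\lambda$ is $\frac e2$, and the side opposite to the vertex between $\mu$ and $\frac e2$ is $d$. So (P) gives the first two formulas below. The third follows from (H), applied to the side $\alpha$ between $e$ and $d$, whose opposite side is the other $d$; it uses $(1+\cosh e)/\sinh e=\coth\frac e2$: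
$$\sinh\lambda=\frac{\cosh (e/2)}{\sinh d},\qquad \sinh\mu=\frac{\cosh d}{\sinh (e/2)},\qquad \cosh\alpha=\frac{\cosh d+\cosh d\cosh e}{\sinh d\,\sinh e}=\coth d\,\coth\tfrac e2.\tag{1}$$
As a check, take $d=e$. Then all three remaining sides should be equal, that is, $2\lambda=\alpha$. Indeed $\sinh\lambda=1/(2\sinh\frac d2)$ gives $\cosh2\lambda=1+1/(2\sinh^2\frac d2)$, and $\cosh\alpha=\cosh d/(2\sinh^2\frac d2)$ is the same number.

**The octagon.** Glue two copies of $H$ along $e$. The right angles at the ends of $e$ add up to $\pi$, so we get a right-angled octagon $P$ with consecutive sides $2\alpha,d,2\lambda,d,2\alpha,d,2\lambda,d$. The sides $2\alpha,2\lambda,2\alpha,2\lambda$ will lie on four closed geodesics $\partial_1,\partial_2,\partial_3,\partial_4$, in this order.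

**The outer hexagons.** Fix $\beta_1,\beta_2>0$ and put
$$p=\tfrac{\beta_1}2-\alpha,\qquad q=\tfrac{\beta_2}2-\lambda,\qquad \Phi=\sinh p\,\sinh q\,\cosh d-\cosh p\,\cosh q .\tag{2}$$
Suppose that $p,q>0$ and $\Phi>1$. By (H) there is a right-angled hexagon $O$ with consecutive sides $p,d,q,r',D,r$, and $\cosh D=\Phi$. Attach copies of $O$, alternately mirror images, to the four sides $d$ of $P$, so that the sides $p$ continue the sides $2\alpha$ and the sides $q$ continue the sides $2\lambda$. The result $\Pi$ is simply connected with geodesic sides and all angles $\pi/2$, hence it is a convex right-angled polygon. Its sides are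

* four sides on the $\partial_v$, of lengths $2\alpha+2p=\beta_1$ ($v=1,3$) and $2\lambda+2q=\beta_2$ ($v=2,4$);
* next to each of these, two sides $f_v^+,f_v^-$, of length $r$ for $v=1,3$ and $r'$ for $v=2,4$;
* four sides of length $D$.

**The surface.** Glue $f_v^+$ to $f_v^-$ for $v=1,\dots,4$, with their endpoints on $\partial_v$ identified. All corners have angle $\pi/2$ and are matched in pairs, so the boundary becomes geodesic. The result is an oriented hyperbolic surface $X(d,e)$ of Euler characteristic $1-4=-3$. Each $\partial_v$ closes up, and the four sides $D$ close up to one boundary geodesic $\partial_0$. With five boundary components and Euler characteristic $-3$ the genus is $0$. So $X(d,e)$ is a sphere with five holes whose boundary lengths are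
$$\ell(\partial_1)=\ell(\partial_3)=\beta_1,\qquad \ell(\partial_2)=\ell(\partial_4)=\beta_2,\qquad \ell(\partial_0)=L(d,e)=4D,\quad \cosh D=\Phi .$$
It depends continuously on $(d,e)$ as a marked surface. It contains arcs perpendicular to the boundary at both ends: $\kappa_{12},\kappa_{23},\kappa_{34},\kappa_{41}$ of length $d$, $\kappa_{13}$ of length $e$, $\kappa_{24}$ of length $2\mu$ (the two axes put together), and the images $f_v$ of $f_v^\pm$, joining $\partial_v$ to $\partial_0$.

**What it is for.** Around each arc $\kappa_{vw}$ runs a closed geodesic separating $\partial_v,\partial_w$ from the rest. Its length is an increasing function of the length of the arc, and this function depends only on $\beta_v,\beta_w$. One can tune $d$ and $e$ so that the five curves around $\kappa_{12},\kappa_{23},\kappa_{34},\kappa_{41},\kappa_{13}$ have the same large length $s$. We shall see that these are then exactly the shortest closed geodesics of $X(d,e)$, and that five is the largest number of shortest curves possible for these boundary lengths. Now look at $L(d,e)$. If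
$$\cosh\tfrac{\beta_2}2>2\cosh\tfrac{\beta_1}2 ,$$
then $L$ increases with $d$ and *decreases* with $e$. So we may increase $d$ and $e$ together in such a way that $L$ stays constant. All five shortest curves become longer while no boundary length changes. A surface with the maximal number of shortest curves therefore need not be one at which the shortest length is locally maximal. A numerical instance of the inequality: $\beta_1=2\log2$ and $\beta_2=2\log6$ give $\cosh\frac{\beta_1}2=\frac54$ and $\cosh\frac{\beta_2}2=\frac{37}{12}>\frac52$.

## 2. Systoles, kissing numbers and the conjecture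

A *surface* is an oriented connected Riemann surface of constant curvature $-1$, of signature $(g,n)$: genus $g$ and $n$ boundary components, each of which is a simple closed geodesic or a cusp. "Geodesic" as a noun for a closed curve means simple closed geodesic. A fixed signature means that $(g,n)$ and the length of each boundary geodesic are fixed. $T(M)$ is the Teichmüller space of $M$ with boundary lengths fixed. Geodesics are marked: a geodesic $u$ of $M$ also denotes the geodesic in the same marked homotopy class on any $M'\in T(M)$. We consider only $2g-2+n>0$ and $(g,n)\ne(0,3)$.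

**Definition (systole).** A systole is a shortest simple closed geodesic that is not a boundary component. $\mathrm{sys}(X)$ is its length.

**Definition (maximal surface).** A surface is maximal if the length of the systole is a local maximum in its Teichmüller space.

**Definition (best kissing number surface).** For a fixed signature, it is a surface with the maximal number of systoles among all surfaces of that signature; this maximal number is the best kissing number.

The question comes from the paper "Systoles on Riemann surfaces" (doi:10.1007/bf02568209).

**Conjecture.** The best kissing number surface is a maximal surface.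

We read it as: for every fixed signature as above, every best kissing number surface is maximal. It is false, already for five-holed spheres.

**Notation.** Let $N\ge4$, $\beta_1,\dots,\beta_N>0$, $L>0$. $\mathcal S(L)$ is the set of surfaces of signature $(0,N+1)$ with boundary geodesics $\partial_1,\dots,\partial_N$ of lengths $\beta_1,\dots,\beta_N$ and $\partial_0$ of length $L$. Put
$$c_i=\cosh\tfrac{\beta_i}2,\qquad s_i=\sinh\tfrac{\beta_i}2 .$$
$C$ denotes positive constants, possibly different at each occurrence, depending only on $N,\beta_1,\dots,\beta_N$. All $O(\cdot)$, $o(1)$ and "sufficiently large" are uniform in the same sense. Indices $i,j,k,l,v,w$ lie in $\{1,\dots,N\}$ unless $0$ is mentioned.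

**Definition (essential curve).** A simple closed curve that is neither contractible nor homotopic to a boundary component. A pair of pants has none. On a five-holed sphere an essential curve separates two boundary components from the other three.

**Definition (filling).** The systoles of $X$ fill if for every essential curve $\eta$ there is a systole meeting every curve homotopic to $\eta$. If they do not fill, there is an essential curve which, up to homotopy, can be made disjoint from each single systole. Its geodesic representative $\eta$ is then disjoint from, or equal to, each systole; we say that $\eta$ *crosses no systole*. For example, on a four-holed sphere any two different essential geodesics cross. So one systole alone does not fill (take $\eta$ equal to it), while two systoles do.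

**Theorem 1.** Let $N=4$, $\beta_1=\beta_3$, $\beta_2=\beta_4$, $c_2>2c_1$. For all sufficiently large $L$, the maximal number of systoles in $\mathcal S(L)$ is $5$, and some surface in $\mathcal S(L)$ has exactly $5$ systoles but is not maximal. So the conjecture is false.

**Theorem 2.** Let $N\ge4$ and let $L$ be sufficiently large (depending on $N,\beta_i$).

1. A surface in $\mathcal S(L)$ whose systoles fill has at most $2N-3$ systoles. A surface whose systoles do not fill is not maximal.
2. For each cyclic order of $1,\dots,N$ and each triangulation $\tau$ of the corresponding $N$-gon there is a surface $X_\tau\in\mathcal S(L)$ with exactly $2N-3$ systoles (one around each edge of $\tau$), and every surface in $\mathcal S(L)$ with $2N-3$ filling systoles is some $X_\tau$. For a diagonal $ij$ of $\tau$ with adjacent triangles $ijk,ijl$ put $\omega_{ij}=2(c_i+c_j)-c_k-c_l$. If all $\omega_{ij}>0$, $X_\tau$ is maximal. If some $\omega_{ij}<0$, it is not maximal.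
3. If there are distinct $i,j,k,l$ with $c_k+c_l>2(c_i+c_j)$, then some best kissing number surface in $\mathcal S(L)$ is not maximal. So the conjecture fails, for suitable boundary lengths, for every $(0,n)$, $n\ge5$.
4. For $N=4$ the best kissing number surfaces are exactly the $X_\tau$.

**Theorem 3.** For $(0,4)$ and $(1,1)$, with arbitrary boundary lengths or cusps, the best kissing number is $3$ and every best kissing number surface is maximal.

Nothing is claimed about other signatures, in particular not about closed surfaces.

**Standard facts.** Besides (H) and (P) we use the following.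

**(S)** Given $X$ and $\Lambda$, there are a neighborhood of $X$ in $T(X)$ and a finite set of simple closed geodesics such that on this neighborhood all others are longer than $\Lambda$. Length functions are continuous on $T(X)$. The topology of $T(X)$ is that of holonomy representations up to conjugation.

In practice (S) is used as follows. If $X_t\to X$ and every systole of $X$ is longer on $X_t$ than on $X$ for small $t>0$, then $\mathrm{sys}(X_t)>\mathrm{sys}(X)$ for small $t>0$: with $\Lambda=\mathrm{sys}(X)$ only finitely many further geodesics matter, each is longer than $\mathrm{sys}(X)$ on $X$, and so by continuity also on $X_t$.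

**(A)** Arcs between boundary geodesics are considered up to homotopy with endpoints gliding on the boundary. Each essential class contains a unique shortest arc, perpendicular to the boundary at both ends; it is called an *orthogeodesic*. Orthogeodesics of disjoint non-homotopic simple arcs are simple and disjoint. For instance, a pair of pants with geodesic boundary has between any two different boundary components exactly one simple orthogeodesic, and the three of these cut the pants into two right-angled hexagons. Since the boundary is geodesic, a shortest path between boundary components is a geodesic that meets the boundary only at its endpoints.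

## 3. Three curves on four-holed spheres and one-holed tori

Here we prove Theorem 3. It is the case in which the conjecture is true, and its second step is needed for Theorem 1.

Let $Z$ have signature $(0,4)$ or $(1,1)$. The essential curves are the vertices of the Farey graph, with an edge between curves of intersection number $2$ (for $(0,4)$), resp. $1$ (for $(1,1)$). Each edge lies in two triangles, and the dual graph of the triangles is a trivalent tree. Denote by one letter a curve and its trace $2\cosh(\ell/2)>2$. For a triangle $(x,y,z)$ one has the relation of Fricke and Klein (see Goldman, *Trace coordinates on Fricke spaces of some simple hyperbolic surfaces*, Handbook of Teichmüller Theory II, 2009):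
$$F(x,y,z):=xyz-x^2-y^2-z^2-A_xx-A_yy-A_zz-K=0.\tag{3}$$
For $(0,4)$ with boundary traces $a,b,c,d\ge2$ ($=2$ for cusps), $A_x,A_y,A_z$ are $ab+cd$, $ad+bc$, $ac+bd$ in the appropriate order, and $K=a^2+b^2+c^2+d^2+abcd-4>0$. For $(1,1)$, $A_x=A_y=A_z=0$ and $K=2\cosh(b/2)-2\ge0$, where $b$ is the boundary length ($0$ for a cusp). The other triangle on the edge $(x,y)$ has as third vertex $z'$ the other root of (3), read as a quadratic equation in $z$. By Vieta
$$z+z'=xy-A_z,\qquad zz'=x^2+y^2+A_xx+A_yy+K,\tag{4}$$
and similarly for $x',y'$. Passing from $(x,y,z)$ to $(x,y,z')$ is called a *move*.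

**Two cases by hand.** On a torus with one cusp all constants vanish: $xyz=x^2+y^2+z^2$. Three equal traces force $\tau^3=3\tau^2$, so $\tau=3$, and each move leads to $9-3=6>3$. On a sphere with four cusps $A_x=A_y=A_z=8$ and $K=28$. Three equal traces force $\tau^3=3\tau^2+24\tau+28$, solved by $\tau=7$ ($343=147+168+28$), and each move leads to $49-8-7=34>7$.

**Step 1: at most one move can fail to increase.** The purpose is to get monotonicity along the tree. *Claim: at each triangle at most one of $x'\le x$, $y'\le y$, $z'\le z$ holds.* Suppose $x'\le x$ and $y'\le y$. By (4), $yz-A_x\le2x$ and $xz-A_y\le2y$. Multiply by $x$, resp. $y$, and average: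
$$xyz\le x^2+y^2+\tfrac12(A_xx+A_yy)<x^2+y^2+z^2+A_xx+A_yy+A_zz+K,$$
which contradicts (3). The other pairs are treated in the same way.

**Step 2: there are at most three systoles.** We run away from a smallest triangle. Let $\Delta_0$ be a triangle minimizing $x+y+z$; it exists because the length spectrum is discrete. Let $\tau$ be the systole trace. By minimality all moves from $\Delta_0$ are non-decreasing. After a move from $\Delta_0$ the backward move is non-increasing, so by Step 1 the other two moves are strictly increasing. Inductively, all later moves away from $\Delta_0$ are strictly increasing. Since the dual graph is a tree, every curve outside $\Delta_0$ arises as the new vertex of a move away from $\Delta_0$, where it replaces a curve of trace $\ge\tau$. So its trace is $>\tau$, except possibly for a first move with, say, $x'=x=\tau$. But by (4) $xx'=y^2+z^2+A_yy+A_zz+K\ge2\tau^2>\tau^2$, which excludes this. Hence all systoles lie in $\Delta_0$. So $Z$ has at most three systoles. If it has three, they form a triangle with $x=y=z=\tau$, and $x'>x$, $y'>y$, $z'>z$.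

**Step 3: a surface with three systoles is maximal.** We use (3) as a constraint that blocks growth. At $(\tau,\tau,\tau)$ we have $F_x=yz-2x-A_x=x'-x>0$, and likewise $F_y,F_z>0$. So $F$ is strictly increasing in each variable near $(\tau,\tau,\tau)$. If a nearby surface had traces $(x,y,z)\ne(\tau,\tau,\tau)$ of these three curves, all $\ge\tau$, then $F(x,y,z)>F(\tau,\tau,\tau)=0$, contradicting (3). So on every nearby surface $\min(x,y,z)\le\tau$, and the systole trace is $\le\tau$.

**Step 4: a surface with three systoles exists.** We look for a surface with three equal traces in a triangle. Fix a curve $x$ and the ordered sequence $(y_j)_{j\in\mathbb Z}$ of its Farey neighbors; $(x,y_j,y_{j+1})$ are triangles. By (4),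
$$y_{j+1}-2y_j+y_{j-1}=(x-2)y_j-C_j$$
with bounded $C_j$ (each $C_j$ is one of the constants $A$). By discreteness $y_j\to\infty$ as $|j|\to\infty$, so the right side is eventually positive and the differences $y_{j+1}-y_j$ are eventually increasing in $j$ at both ends. Since $y_j\to\infty$, it follows that $y_j$ is eventually strictly increasing as $j\to+\infty$ and as $j\to-\infty$. Twisting along $x$ by $k\ell_x$ ($k\in\mathbb Z$) shifts the sequence by $2k$ places for $(0,4)$, resp. $k$ places for $(1,1)$, up to orientation. Hence $y_0-y_1$ takes both signs along the twist flow, and by continuity it vanishes somewhere. The trace $x>2$ is constant along the flow and can be prescribed. So for every $x>2$ there is a surface with $y_0=y_1=m$, and by (3), the two neighbors occupying the slots $y,z$,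
$$(x-2)m^2-(A_y+A_z)m-(x^2+A_xx+K)=0 .$$
The leading coefficient is positive and the constant term negative, so there is a unique positive root $m(x)$, continuous in $x$. From $(x-2)m(x)^2\ge x^2$ we get $m(x)\to\infty$ as $x\to2$. For $x$ large the left side is positive at $m=x$, so $m(x)<x$. Hence $m(x)=x$ for some $x$: there is a surface with $x=y_0=y_1=:\tau$. Dividing (3) by $\tau$ gives $\tau^2=3\tau+A_x+A_y+A_z+K/\tau$, so
$$x'-x=\tau^2-2\tau-A_x=\tau+A_y+A_z+K/\tau>0,$$
and likewise for the other two. So all first moves from this triangle are strictly increasing, and by Step 1, as in Step 2, so are all later ones. All other curves have trace $>\tau$, and there are exactly three systoles.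

By Steps 2 and 4 the best kissing number is $3$, and by Step 3 every best kissing number surface is maximal. This proves Theorem 3. $\square$

## 4. Curves around arcs, and the sign of $\partial L/\partial e$

**The curve around an arc.** Let $N\ge4$, $X\in\mathcal S(L)$, $i\ne j$, and let $\kappa$ be a simple orthogeodesic from $\partial_i$ to $\partial_j$ of length $d$. The boundary of a neighborhood of $\partial_i\cup\kappa\cup\partial_j$ gives a curve $\gamma_\kappa$ separating $\partial_i,\partial_j$ from the $N-1\ge3$ other components, so it is essential; we write $\gamma_\kappa$ also for the geodesic. In the pair of pants bounded by $\partial_i,\partial_j,\gamma_\kappa$ the arc $\kappa$ is the common perpendicular of $\partial_i$ and $\partial_j$. The pants consist of two right-angled hexagons with alternate sides $\frac{\beta_i}2,\frac{\beta_j}2,\frac{\ell(\gamma_\kappa)}2$, so by (H)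
$$\cosh\frac{\ell(\gamma_\kappa)}2=s_is_j\cosh d-c_ic_j .\tag{5}$$
The arc length corresponding to a curve of length $s$ is $d_{ij}(s)$, defined by
$$\cosh d_{ij}(s)=\frac{\cosh (s/2)+c_ic_j}{s_is_j} ;\tag{6}$$
the right side is $>1$ since $c_ic_j>s_is_j$. As $e^{d_{ij}(s)}=\frac{e^{s/2}}{s_is_j}(1+O(e^{-s/2}))$,
$$d_{ij}(s)=\tfrac s2+u_i+u_j+O(e^{-s/2}),\qquad u_i=-\log s_i .\tag{7}$$

**What the argument of Section 3 would need.** Step 3 of Section 3 worked because three traces were tied by one relation $F=0$ with $F$ increasing in each variable. Here is the natural attempt to repeat this for five-holed spheres. The Teichmüller space has dimension $2\cdot5-6=4$. Five arcs as in $X(d,e)$ have five lengths, tied by one relation: $\partial_0$ has the prescribed length $L$. If $L$ were strictly increasing in each of the five arc lengths, then no nearby surface could have all five curves at least as long as before, except the surface itself, and a surface with these five systoles would be maximal. (When the monotonicity holds this argument is correct; it is carried out in Section 9.) So everything hangs on the signs of the partial derivatives of $L$. We compute them in the family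 $X(d,e)$.

**The surfaces $X(s)$.** Let $N=4$, $\beta_1=\beta_3$, $\beta_2=\beta_4$. Put $X(s)=X(d,e)$ with $d=d_{12}(s)$, $e=d_{13}(s)$, and $\varepsilon=\exp(-s/4)$. By (7), as $s\to\infty$,
$$\exp(d)=\frac{\varepsilon^{-2}}{s_1s_2}(1+O(\varepsilon^2)),\qquad \exp(e)=\frac{\varepsilon^{-2}}{s_1^2}(1+O(\varepsilon^2)).$$
So $\sinh d$ and $\cosh d$ are $\frac{\varepsilon^{-2}}{2s_1s_2}(1+O(\varepsilon^2))$, and $\sinh\frac e2$ and $\cosh\frac e2$ are $\frac{\varepsilon^{-1}}{2s_1}(1+O(\varepsilon^2))$. From (1),
$$\sinh\lambda=s_2\varepsilon(1+O(\varepsilon^2)),\qquad \sinh^2\alpha=\coth^2d\,\coth^2\tfrac e2-1=\frac1{\sinh^2\frac e2}+\frac1{\sinh^2d}+\frac1{\sinh^2\frac e2\,\sinh^2d}=4s_1^2\varepsilon^2(1+O(\varepsilon^2)),$$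
hence $\lambda=s_2\varepsilon(1+O(\varepsilon^2))$ and $\alpha=2s_1\varepsilon(1+O(\varepsilon^2))$. So $p=\frac{\beta_1}2+O(\varepsilon)$, $q=\frac{\beta_2}2+O(\varepsilon)$ and $\Phi=s_1s_2\cosh d\,(1+O(\varepsilon))\to\infty$. In particular $X(s)$ exists for $s$ large, and $L(s):=L(d_{12}(s),d_{13}(s))$ is continuous with $L(s)\to\infty$. *Hence for any given large $s'$, every sufficiently large $L$ is of the form $L=L(s)$ with $s\ge s'$.*

**The derivatives.** Differentiating (1) at $d=d_{12}(s)$, $e=d_{13}(s)$,
$$\frac{\partial\lambda}{\partial e}=\frac{\sinh(e/2)}{2\sinh d\,\cosh\lambda}=\frac{s_2\varepsilon}2(1+O(\varepsilon^2)),\qquad \frac{\partial\alpha}{\partial e}=-\frac{\coth d}{2\sinh\alpha\,\sinh^2(e/2)}=-s_1\varepsilon(1+O(\varepsilon^2)),$$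
$$\frac{\partial\lambda}{\partial d}=-\frac{\cosh(e/2)\cosh d}{\sinh^2d\,\cosh\lambda}=O(\varepsilon),\qquad \frac{\partial\alpha}{\partial d}=-\frac{\coth(e/2)}{\sinh\alpha\,\sinh^2d}=O(\varepsilon^3).$$
Since $\partial p=-\partial\alpha$ and $\partial q=-\partial\lambda$, (2) gives
$$\frac{\partial\Phi}{\partial e}=-\frac{\partial\alpha}{\partial e}\big(\cosh p\sinh q\cosh d-\sinh p\cosh q\big)-\frac{\partial\lambda}{\partial e}\big(\sinh p\cosh q\cosh d-\cosh p\sinh q\big)$$
$$=\varepsilon\cosh d\,\Big(s_1\cdot c_1s_2-\tfrac12s_2\cdot s_1c_2+O(\varepsilon)\Big)=\varepsilon\,s_1s_2\cosh d\,\Big(c_1-\frac{c_2}2+O(\varepsilon)\Big),$$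
$$\frac{\partial\Phi}{\partial d}=\sinh p\sinh q\sinh d+O(\varepsilon)\cosh d=\cosh d\,\big(s_1s_2+O(\varepsilon)\big).$$
As $\Phi=\cosh(L/4)$, the partial derivatives of $L$ have the same signs as those of $\Phi$. So for $s$ large
$$\frac{\partial L}{\partial d}>0,\qquad\text{and}\qquad \frac{\partial L}{\partial e}<0\ \text{ if } c_2>2c_1 .\tag{8}$$
This is the exact point at which the monotonicity argument stops. Lengthening $\kappa_{13}$ shortens the pieces $2\alpha$ of $\partial_1,\partial_3$ in the octagon, which makes $\partial_0$ longer, and it lengthens the pieces $2\lambda$ of $\partial_2,\partial_4$, which makes $\partial_0$ shorter. Both effects have order $\varepsilon$, and for $c_2>2c_1$ the second one wins. The failure can now be exploited. What remains is to show that nothing in $\mathcal S(L)$ has more than five systoles, and that $X(s)$ has exactly the five expected ones.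

## 5. At most $2N-3$ filling systoles

Let $N\ge4$, $X\in\mathcal S(L)$, $s=\mathrm{sys}(X)$. "For $s,L$ large" means: for $s$ and $L$ above constants depending only on $N,\beta_1,\dots,\beta_N$.

**Step 1: lower bounds for paths.** We translate "all essential curves have length $\ge s$" into distances. A shortest path from $\partial_i$ to $\partial_j$ ($i\ne j$) is simple, since otherwise it could be shortened, so it is a simple orthogeodesic, and its curve has length $\ge s$. By (5),
$$\text{every path in }X\text{ from }\partial_i\text{ to }\partial_j\ (i\ne j)\text{ has length}\ge d_{ij}(s),\tag{9}$$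
with strict inequality if the path has a corner, because a path of length $d_{ij}(s)$ would be shortest and therefore geodesic. If a systole $\gamma$ bounds a pair of pants with $\partial_i,\partial_j$, the orthogeodesic $\kappa_\gamma$ from $\partial_i$ to $\partial_j$ in these pants has length exactly $d_{ij}(s)$.

**Step 2: all $\partial_v$ are close to $\partial_0$.** This will allow us to cut $X$ into a disc along short arcs. Fix $R$ with $\min_v\beta_v\cdot\sinh R>2\pi(N-1)=\mathrm{area}(X)$.

**Lemma 5.1.** For $s,L$ large: (a) every essential arc from $\partial_v$ to itself is longer than $2R$; (b) $\mathrm{dist}(\partial_v,\partial_0)\le R$ for all $v$.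

*Proof of (a).* Let $c$ be a shortest essential arc from $\partial_v$ to itself, of length $2\rho$. An arc from $\partial_v$ to itself is essential exactly when its lifts join distinct lifts of $\partial_v$. So $2\rho$ is the minimal distance between distinct lifts of $\partial_v$, and $c$ lifts to common perpendiculars of such pairs.

*$c$ is simple.* The open $\rho$-neighborhoods of distinct lifts of $\partial_v$ are disjoint, so each is also disjoint from the closures of the others. Let lifts $c_1$ (from $A_1$ to $A_1'$) and $c_2$ (from $A_2$ to $A_2'$) of $c$ meet at $x$. If $x$ is not the midpoint of $c_1$, then $x$ lies in the open $\rho$-neighborhood of $A_1$, say. As $x$ also lies in the closed $\rho$-neighborhood of $A_2$ or $A_2'$, we get $A_1\in\{A_2,A_2'\}$. Then $c_1,c_2$ are both perpendicular to $A_1$ and pass through $x$; they lie on the same line, on the same side of $A_1$, and have the same length, so $c_1=c_2$. The same holds if $x$ is not the midpoint of $c_2$. If $x$ is the midpoint of both, the $\rho$-neighborhoods of $A_1,A_1',A_2,A_2'$ are open sets with smooth boundary having $x$ on their boundary. Each has an open half-plane as tangent cone at $x$,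 so at most two pairwise disjoint ones can touch there. Hence $\{A_1,A_1'\}=\{A_2,A_2'\}$, and $c_1=c_2$ by uniqueness of the common perpendicular. So lifts that meet coincide. Finally no nontrivial deck transformation preserves a segment, because it would fix its midpoint. So $c$ does not pass twice through a point: it is simple, and its endpoints are distinct.

*$c$ is long.* Suppose $2\rho\le2R$. The endpoints of $c$ cut $\partial_v$ into $v',v''$. The loops $c\cup v'$, $c\cup v''$ are homotopic to simple closed curves $\delta',\delta''$ which together with $\partial_v$ bound a pair of pants, a neighborhood of $\partial_v\cup c$. They are not contractible, as $c$ is essential, and the geodesics in their classes have length $\le2R+\beta_v$. They cut off nonempty sets $P,Q$ of boundary components with $P\sqcup Q=\{0,\dots,N\}\setminus\{v\}$; name them so that $0\in Q$ and $\delta''$ cuts off $Q$. If $|Q|\ge2$, then $\delta''$ separates $Q$ from $P\cup\{v\}$, both with at least two elements, so it is essential and $s\le2R+\beta_v$. If $Q=\{0\}$, then $\delta''$ is homotopic to $\partial_0$ and $L\le2R+\beta_v$. Both are impossible for $s,L$ large.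

*Proof of (b).* Suppose $\mathrm{dist}(\partial_v,\partial_0)>R$. By (9), for $s$ large no boundary component other than $\partial_v$ is within distance $R$ of $\partial_v$. Consider the perpendiculars of length $R$ to $\partial_v$. They do not return to $\partial_v$, and they meet neither themselves nor each other. Indeed, either event gives an arc of length $\le2R$ from $\partial_v$ to itself, and this arc is essential because two distinct perpendiculars to the same lift of $\partial_v$ are disjoint; this contradicts (a). So the $R$-collar of $\partial_v$ is embedded. Its area is $\beta_v\sinh R>\mathrm{area}(X)$, a contradiction. $\square$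

Let $f_v$ be a shortest path from $\partial_v$ to $\partial_0$, a simple orthogeodesic of length $\le R$. For $v\ne w$ and $s$ large, $f_v\cap f_w=\emptyset$, as otherwise $\partial_v,\partial_w$ would be joined by a path of length $\le2R$, contradicting (9).

**Step 3: systoles surround exactly two components.**

**Lemma 5.2.** For $s,L$ large every systole $\gamma$ bounds a pair of pants with two of $\partial_1,\dots,\partial_N$.

*Proof.* Since the genus is $0$, $\gamma$ separates. Let $I$ be the set of boundary components on the side of $\gamma$ not containing $\partial_0$, and $m=|I|\ge2$. For $v\in I$ let $g_v$ be the part of $f_v$ from $\partial_v$ to the first point $x_v\in\gamma$. The points $x_v$ are distinct and cut $\gamma$ into $m$ arcs. Each arc together with two of the $g$'s joins two different components $\partial_v,\partial_w$, so by (9) and (7) it has length $\ge d_{vw}(s)-2R\ge s/2-C$. Thus $s\ge m(s/2-C)$, and for $s$ large this forces $m=2$. $\square$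

So every systole $\gamma$ is $\gamma_\kappa$ for its arc $\kappa=\kappa_\gamma$, and different systoles have different arcs.

**Step 4: the arcs of the systoles are disjoint.**

**Lemma 5.3.** For $s,L$ large, the arcs $\kappa_\gamma$ of the systoles are disjoint from all $f_v$ and pairwise disjoint.

*Proof.* Two different orthogeodesics cannot share a foot, since they would start in the same direction and each ends when it first reaches the boundary. So all intersections are transversal and at interior points.

*(a)* Let $\kappa$ (from $\partial_i$ to $\partial_j$) meet $f_v$ at $x$, which divides $\kappa$ into $\kappa_1$ (ending on $\partial_i$) and $\kappa_2$. The part of $f_v$ from $\partial_v$ to $x$ has length $\le R$. If $v\notin\{i,j\}$, then (9) gives $d_{vi}(s)\le R+|\kappa_1|$ and $d_{vj}(s)\le R+|\kappa_2|$, so $d_{vi}(s)+d_{vj}(s)\le2R+d_{ij}(s)$. By (7) the left side is $s+O(1)$ and the right side $s/2+O(1)$, impossible for $s$ large. If, say, $v=i$, then $d_{ij}(s)\le R+|\kappa_2|$, so $|\kappa_1|\le R$. Then $\kappa_1$ followed by the part of $f_v$ from $x$ back to $\partial_v$ is an arc of length $\le2R$ from $\partial_v$ to itself. It is essential, since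 distinct geodesics perpendicular to the same lift of $\partial_v$ are disjoint. This contradicts Lemma 5.1(a).

*(b)* Let $\kappa$ (from $\partial_i$ to $\partial_j$) and $\kappa'$ (from $\partial_k$ to $\partial_l$) belong to distinct systoles and meet at $x$, which divides them into $\kappa_1,\kappa_2$ and $\kappa_1',\kappa_2'$, in this order.

If $\{i,j\}\cap\{k,l\}\ne\emptyset$, we may assume $i=k$. Then $\kappa_1\kappa_2'$ joins $\partial_i$ to $\partial_l$ and $\kappa_1'\kappa_2$ joins $\partial_i$ to $\partial_j$, both with a corner. By the strict form of (9), $d_{ij}(s)+d_{il}(s)=|\kappa|+|\kappa'|>d_{il}(s)+d_{ij}(s)$, a contradiction.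

If $i,j,k,l$ are distinct, then $|\kappa_1|+|\kappa_1'|\ge d_{ik}(s)$ and $|\kappa_1|+|\kappa_2'|\ge d_{il}(s)$ give $2|\kappa_1|\ge d_{ik}(s)+d_{il}(s)-d_{kl}(s)\ge s/2-C$. In the same way all four pieces have length $\ge s/4-C$. The bare triangle inequality gives no contradiction here; the gain comes from the angle. Interchanging $k,l$ if necessary, the angle between $\kappa_1,\kappa_1'$, which equals that between $\kappa_2,\kappa_2'$, is $\le\pi/2$. If two segments of lengths $a,b$ enclose an angle $\le\pi/2$, the law of cosines gives for the distance $c$ of their endpoints $\frac12e^c\le\cosh c\le\cosh a\cosh b$, so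
$$c\le a+b-\log2+\log(1+e^{-2a})+\log(1+e^{-2b}).\tag{10}$$
Replace the two corner paths by geodesics in the universal cover, which is convex. Then (9) and (10) give $d_{ik}(s)+d_{jl}(s)\le d_{ij}(s)+d_{kl}(s)-2\log2+o(1)$. By (7) both sums of two $d$'s equal $s+u_i+u_j+u_k+u_l+o(1)$, a contradiction for $s$ large. $\square$

**Step 5: counting.**

**Proposition 5.4.** There are $s^*,L^*$ depending only on $N,\beta_i$ such that if $L\ge L^*$ and $\mathrm{sys}(X)\ge s^*$, then $X$ has at most $2N-3$ systoles. If it has $2N-3$, their arcs form a triangulation of an $N$-gon in the disc $\Delta$ below.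

*Proof.* Cut $X$ along $f_1,\dots,f_N$. Each cut joins a component $\partial_v$ to the boundary component containing what is left of $\partial_0$, so the surface stays connected. Its Euler characteristic becomes $(1-N)+N=1$, so we get a disc $\Delta$, on whose boundary each $\partial_v$ appears as one side. By Lemmas 5.2 and 5.3 the systoles correspond to pairwise disjoint arcs in $\Delta$ joining different sides $\partial_v,\partial_w$. Two arcs joining the same pair of sides are isotopic in $\Delta$, hence they are the same orthogeodesic and come from the same systole. Contracting each side $\partial_v$ to a vertex, we obtain pairwise non-crossing sides and diagonals of a convex $N$-gon. There are at most $N+(N-3)=2N-3$ of them, with equality if and only if they form a triangulation. $\square$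

**Step 6: filling systoles are long when $L$ is large.** The proposition needs $\mathrm{sys}(X)\ge s^*$. This is automatic for filling systoles:

**Lemma 5.5.** If the systoles of $X\in\mathcal S(L)$ fill, then $L\le2N\,\mathrm{sys}(X)$.

*Proof.* View $X$ as a sphere with $N+1$ holes. For a connected union $G$ of systoles, the components of the complement of $G$ in the sphere are open discs; they partition the set of holes into blocks. For a component $U$ let $\delta_U\subset U\cap X$ be a simple closed curve surrounding all holes of $U$. It can be chosen arbitrarily near the frontier of $U$ without changing its homotopy class.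

Start with a systole $G_1=\gamma_1$: two nonempty blocks. Suppose $G_k=\gamma_1\cup\dots\cup\gamma_k$ is connected with at least $k+1$ nonempty blocks, and some component $U$ has at least two holes. The side of $\gamma_1$ not containing $U$ has at least two holes, so $\delta_U$ is essential. As the systoles fill, some systole $\gamma_{k+1}$ meets every curve homotopic to $\delta_U$. Put $G_{k+1}=G_k\cup\gamma_{k+1}$.

* $G_{k+1}$ is connected. Otherwise $\gamma_{k+1}$ lies in one component $V$ of the complement of $G_k$. If $V\ne U$, then $\gamma_{k+1}$ misses $\delta_U$. If $V=U$, it misses a $\delta_U$ chosen close enough to the frontier of $U$. Both contradict the choice of $\gamma_{k+1}$.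
* The block of $U$ is split. Otherwise all holes of $U$ lie in one component $U'\subset U$ of the complement of $G_{k+1}$. A curve in $U'$ surrounding these holes is disjoint from $\gamma_{k+1}$, and it is homotopic to $\delta_U$, since no hole lies between the two in $U$. This is a contradiction.

So $G_{k+1}$ has at least $k+2$ nonempty blocks. As there are only $N+1$ holes, the process stops with some $k\le N$, and then every component contains at most one hole. The component containing the hole of $\partial_0$, minus this hole, is an annulus in $X$. Its other boundary is a closed path running along each edge of $G_k$ at most twice, hence of length $\le2k\,\mathrm{sys}(X)\le2N\,\mathrm{sys}(X)$, and it is homotopic to the geodesic $\partial_0$. $\square$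

## 6. Five systoles that grow together: proof of Theorem 1

Let $N=4$, $\beta_1=\beta_3$, $\beta_2=\beta_4$, $c_2>2c_1$.

**Step 1: for $L$ large every $Y\in\mathcal S(L)$ has at most $5$ systoles.** This step holds for arbitrary $\beta_1,\dots,\beta_4$. Suppose $Y$ has at least $5$ systoles, and let $s=\mathrm{sys}(Y)$. If they do not fill, some essential geodesic $\eta$ crosses no systole. $Y\setminus\eta$ consists of a pair of pants and a surface $Z$ of signature $(0,4)$, so each systole is $\eta$ or an essential curve of $Z$. Essential curves of $Z$ separate two of its boundary components from two, so they are essential in $Y$ and have length $\ge s$. Those of length $s$ are therefore systoles of $Z$, and by Section 3, Step 2, there are at most $3$. So $Y$ has at most $4$ systoles, a contradiction. Hence the systoles fill and $L\le8s$ by Lemma 5.5. If $L\ge\max(L^*,8s^*)$, then $s\ge s^*$ and Proposition 5.4 gives at most $2\cdot4-3=5$ systoles.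

**Step 2: for $s$ large, $\mathrm{sys}(X(s))=s$ and there are exactly $5$ systoles.** We count how often a curve must cross the polygon $\Pi$ of Section 1. By (H) for the hexagon $O$,
$$\cosh r=\coth p\coth D+\frac{\cosh q}{\sinh p\sinh D},$$
and similarly for $r'$. Since $p,q$ converge to $\frac{\beta_1}2,\frac{\beta_2}2$ and $D\to\infty$, we have $r,r'\le R'$ with $R'$ independent of $s$. In $\Pi$, which is $X(s)$ cut along $f_1,\dots,f_4$, the sides on $\partial_v,\partial_w$ have the common perpendicular $\kappa_{vw}$ of length $\delta_{vw}\in\{d,e,2\mu\}$. By (1), $\sinh\mu\sim\varepsilon^{-1}/s_2$, so $\cosh2\mu=1+2\sinh^2\mu\sim2\varepsilon^{-2}/s_2^2$. Together with (7), all $\delta_{vw}\ge s/2-C$.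

Let $a$ be an essential simple closed geodesic. It meets some $f_v$, since $\Pi$ is a disc, and it meets the $f_v$ transversally, since a geodesic containing a piece of $f_v$ would run into the boundary. The $f_v$ cut $a$ into segments in $\Pi$ joining sides $f_v^\pm,f_w^\pm$. By convexity of $\Pi$ no segment joins a side to itself, so a segment with $v=w$ joins $f_v^+$ and $f_v^-$. A segment with $v\ne w$ has length $\ge\delta_{vw}-2R'\ge s/2-C$: prolong it along the sides $f_v^\pm,f_w^\pm$ to a path in $\Pi$ from $\partial_v$ to $\partial_w$. Let $m$ be the number of segments with $v\ne w$.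

* If $m=0$, the index never changes and $a$ meets only one $f_v$. So it lies in $X(s)$ cut along the other three arcs, an annulus around $\partial_v$, and $a$ is not essential.
* $m=1$ is impossible, because the cyclic sequence of indices cannot change exactly once.
* If $m\ge3$, then $\ell(a)\ge3(s/2-C)>s$ for $s$ large.
* If $m=2$, $a$ meets exactly two of the arcs, $f_v$ and $f_w$. It lies in $X(s)$ cut along the other two, a three-holed sphere with $\partial_v,\partial_w$ among its boundary curves and containing $\kappa_{vw}$. A simple closed curve there is contractible or homotopic to one of the three boundary curves, and the third one is the curve around $\kappa_{vw}$. So $a=\gamma_{\kappa_{vw}}$.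

By (5) and (6) the curves of $\kappa_{12},\kappa_{23},\kappa_{34},\kappa_{41},\kappa_{13}$ have length exactly $s$. For $\kappa_{24}$ we get $\cosh(\ell/2)=s_2^2\cosh2\mu-c_2^2\sim2\exp(s/2)$, whereas $\cosh(s/2)\sim\frac12\exp(s/2)$; so this curve is longer than $s$ for $s$ large. Hence there are exactly $5$ systoles, of length $s$.

**Step 3: for $s$ large, $X(s)$ is not maximal.** Now we use the wrong sign. By (8), $L_e:=\partial L/\partial e<0<L_d:=\partial L/\partial d$ at $(d,e)=(d_{12}(s),d_{13}(s))$. By the implicit function theorem there is a curve $t\mapsto(d(t),e(t))$ with $e(t)=e+t$, $d(0)=d$, $d'(0)=-L_e/L_d>0$ and $L(d(t),e(t))=L(s)$. The surfaces $X_t=X(d(t),e(t))$ have the boundary lengths $\beta_1,\beta_2,\beta_1,\beta_2$ by construction, so $X_t\in\mathcal S(L(s))$, and $X_t\to X(s)$ as $t\to0^+$. For small $t>0$ all five arcs $\kappa_{12},\kappa_{23},\kappa_{34},\kappa_{41},\kappa_{13}$ are longer than on $X(s)$, so by (5) the five curves are longer than $s$. By Step 2 these are all systoles of $X(s)$, so (S) gives $\mathrm{sys}(X_t)>s=\mathrm{sys}(X(s))$ for small $t>0$.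

**Step 4: conclusion.** For $L$ large choose $s$ large with $L(s)=L$, which is possible by Section 4. Then $X(s)\in\mathcal S(L)$ has exactly $5$ systoles (Step 2), and no surface in $\mathcal S(L)$ has more (Step 1). So $X(s)$ is a best kissing number surface, and it is not maximal (Step 3). This proves Theorem 1. $\blacksquare$

## 7. Inserting strips when the systoles do not fill

The rest of the notes proves Theorem 2. This section shows that **a surface $X\in\mathcal S(L)$ whose systoles do not fill is not maximal**. Let $\eta$ be an essential geodesic crossing no systole, $X=X_1\cup_\eta X_2$. The plan is to lengthen $\eta$ and all essential curves of $X_1$ and $X_2$ at once, without changing the other boundary lengths.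

**Step 1: cutting arcs.** $X_1$ has boundary $\eta$ and $h\ge2$ further components. Picture it as a disc with outer boundary $\eta$ and $h$ holes in a row; $h-1$ parallel chords separate consecutive holes. Their orthogeodesics are disjoint simple arcs from $\eta$ to $\eta$ cutting $X_1$ into annuli around the further components. A closed curve disjoint from all of them is contractible or homotopic into one of the further components. So no essential curve of $X_1$ can be made disjoint from all of them by a homotopy.

Attach funnels to $X_1$ along $\eta$ and along the other components, to get a complete surface $\hat X_1$. Prolong the arcs, which are perpendicular to $\eta$, to complete geodesics $\hat c$; they are disjoint and end in the $\eta$-funnel. The complement of the $\hat c$ still consists of annuli around the further components. So essential curves of $X_1$ cannot be made disjoint from the $\hat c$. Neither can $\eta$: in the free group $\pi_1(X_1)$, with suitable generators $x_1,\dots,x_h$ around the further components, $\eta$ is represented by $x_1\cdots x_h$ with $h\ge2$, which is not conjugate to a power of some $x_i$.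

**Step 2: the strips.** Let $w>0$. Cut $\hat X_1$ along the $\hat c$ and insert strips $\{0\le u\le w,\ v\in\mathbb R\}$ with metric $dv^2+\cosh^2\!v\,du^2$, gluing the points $v=0$ to the midpoints of the arcs. The lines $u=\mathrm{const}$ are geodesics with arc length $v$, so this gives a hyperbolic surface $\hat X_1^w$. The map $\pi:\hat X_1^w\to\hat X_1$ collapsing each strip by $(u,v)\mapsto v$ is a $1$-Lipschitz homotopy equivalence with compact preimages of compact sets. Hence closed bounded sets of $\hat X_1^w$ are compact, that is, $\hat X_1^w$ is complete. Let $X_1^w$ be its convex core. The boundary components other than $\eta$ do not meet the $\hat c$, so they keep their lengths.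

**Step 3: strict growth.** Let $b$ be $\eta$ or an essential curve of $X_1$. The class $b$ contains no arbitrarily short curves in $\hat X_1^w$, because $\pi$ would map them to arbitrarily short curves of class $b$ in $\hat X_1$. So $b$ is not the class of a cusp, and it contains a closed geodesic $b^w$ of $\hat X_1^w$. This geodesic enters the interior of a strip. Otherwise it would be disjoint from all strips (it cannot touch a boundary line of a strip without crossing or being equal to it, and that line is not closed), and then $\pi(b^w)$ would be a curve of class $b$ disjoint from all $\hat c$. Inside a strip $b^w$ is nowhere tangent to a line $u=\mathrm{const}$, since it would then be that line. So $\pi$ strictly shortens $b^w$, and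
$$\ell_{X_1}(b)\le\ell(\pi(b^w))<\ell(b^w)=\ell_{X_1^w}(b)\qquad(w>0).$$

**Step 4: gluing back.** The holonomy of $\hat X_1^w$ arises from that of $\hat X_1$ by inserting translations of length $w$, so it is continuous in $w$. Hence $X_1^w\to X_1$ as $w\to0$, and $\ell(\eta)$ is continuous in $w$. Do the same for $X_2$. By the intermediate value theorem, for small $t>0$ there are smallest $w_1,w_2>0$ for which $\eta$ has length $\ell_X(\eta)+t$ on $X_1^{w_1}$ and on $X_2^{w_2}$, and $w_1,w_2\to0$ as $t\to0$. Glue these two surfaces along $\eta$ with the old twist parameter. The resulting $X^t\in\mathcal S(L)$ tends to $X$ as $t\to0$. Each systole of $X$ is $\eta$ or an essential curve of $X_1$ or $X_2$, hence strictly longer on $X^t$. By (S), $\mathrm{sys}(X^t)>\mathrm{sys}(X)$ for small $t$, so $X$ is not maximal. $\square$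

**Part 1 of Theorem 2.** If the systoles of $X\in\mathcal S(L)$ fill and $L\ge\max(L^*,2Ns^*)$, then $\mathrm{sys}(X)\ge s^*$ by Lemma 5.5, and $X$ has at most $2N-3$ systoles by Proposition 5.4. Together with what we just proved this is part 1.

## 8. Surfaces built from triangulations

Fix a cyclic order of the indices; renaming, let it be $1,\dots,N$ (indices mod $N$). Let $\tau$ be a triangulation of the $N$-gon; the sides of the $N$-gon belong to $\tau$. Let $s$ be large, $\varepsilon=\exp(-s/4)$, and let $d=(d_E)_{E\in\tau}$ be numbers with $|d_E-d_E(s)|\le1$, where for $E=ij$ we write $d_E(s)=d_{ij}(s)$. Put $d(s)=(d_E(s))_{E\in\tau}$. For example, for $N=4$ and the diagonal $13$ the polygon below is the octagon of Section 1, without its symmetry.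

**Step 1: the polygon $P$ and its sides.** Take for each triangle $ijk$ of $\tau$ the right-angled hexagon with alternate sides $d_{ij},d_{jk},d_{ik}$, and glue these hexagons along the diagonals. This gives a convex right-angled $2N$-gon $P$ with sides $d_{i,i+1}$ and sides on $\partial_i$ of length $A_i$, the sum of the hexagon sides at $i$. We need the size of these. In a triangle $ijk$ the hexagon side at $k$ has length $\alpha_k$ with $\cosh\alpha_k=\frac{\cosh d_{ij}+\cosh d_{ik}\cosh d_{jk}}{\sinh d_{ik}\sinh d_{jk}}$, so
$$2\sinh^2\tfrac{\alpha_k}2=\cosh\alpha_k-1=\frac{\cosh d_{ij}+\cosh(d_{ik}-d_{jk})}{\sinh d_{ik}\sinh d_{jk}}=2\exp(d_{ij}-d_{ik}-d_{jk})\,(1+O(\varepsilon^2)),$$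
because $\cosh(d_{ik}-d_{jk})=O(1)$ while $\cosh d_{ij}$ has order $\varepsilon^{-2}$. Hence $\alpha_k=2\exp\big(\tfrac12(d_{ij}-d_{ik}-d_{jk})\big)(1+O(\varepsilon^2))=O(\varepsilon)$. Differentiating the formula for $\cosh\alpha_k$,
$$\sinh\alpha_k\frac{\partial\alpha_k}{\partial d_{ij}}=\frac{\sinh d_{ij}}{\sinh d_{ik}\sinh d_{jk}},\qquad \sinh\alpha_k\frac{\partial\alpha_k}{\partial d_{ik}}=-\frac{\cosh d_{jk}+\cosh d_{ik}\cosh d_{ij}}{\sinh^2d_{ik}\,\sinh d_{jk}} .$$
Both right sides are $\pm2\exp(d_{ij}-d_{ik}-d_{jk})(1+O(\varepsilon^2))=\pm\frac{\alpha_k^2}2(1+O(\varepsilon^2))$, so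
$$\frac{\partial\alpha_k}{\partial d_{ij}}=\frac{\alpha_k}2(1+O(\varepsilon^2)),\qquad\frac{\partial\alpha_k}{\partial d_{ik}}=-\frac{\alpha_k}2(1+O(\varepsilon^2)),\qquad \alpha_k=2s_k\varepsilon(1+O(\varepsilon^2))\ \text{ at }d=d(s).\tag{11}$$
The last formula holds because (7) gives $d_{ij}(s)-d_{ik}(s)-d_{jk}(s)=-\frac s2-2u_k+O(\varepsilon^2)$. Put $B_i=\beta_i-A_i=\beta_i+O(\varepsilon)$.

**Step 2: common perpendiculars in $P$.** They will measure how far apart the $\partial_v$ are. For $v\ne w$ take a shortest segment in $P$ between the sides on $\partial_v$ and $\partial_w$. It is perpendicular to both: at an endpoint that is a vertex of $P$, the angle with the side is $\ge\pi/2$ by minimality and $\le\pi/2$ because the interior angle is $\pi/2$. So it is the common perpendicular $\kappa_{vw}\subset P$ of the two lines. Let $\delta_{vw}$ be its length; $\delta_{vw}=d_{vw}$ if $vw\in\tau$.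

Let $kl\notin\tau$. $\kappa_{kl}$ starts at $\partial_k$ in some hexagon, belonging to a triangle $kij$ of $\tau$. It cannot meet $\kappa_{ki}$ or $\kappa_{kj}$, which are perpendicular to the same line, so it leaves this hexagon through a point $x$ of $\kappa_{ij}$. In the same way $\kappa_{kl}$ crosses exactly those $\kappa_E$ for which $E$ crosses the chord $kl$ of the $N$-gon, and $ij$ is the first such edge coming from $k$.

*$\delta_{kl}\ge s/2-C$ for all $k\ne l$.* This is clear for $kl\in\tau$. Otherwise let $b_1$ be the length of the part of $\kappa_{kl}$ in the hexagon $kij$, and $a_1,a_2$ the distances from $x$ along $\kappa_{ij}$ to $\partial_i,\partial_j$. Then $2b_1+d_{ij}=(a_1+b_1)+(a_2+b_1)\ge d_{ik}+d_{jk}$, so $b_1\ge s/4-C$. The same holds for the last hexagon, at $l$, which is a different one since $kl\notin\tau$.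

**Step 3: the complete surface $S$.** In general the outer hexagons have sides of different lengths on the two sides of $\partial_v$, so they cannot be glued to each other as in Section 1. We prolong them to infinity and cut off afterwards. For $s$ large, $\sinh\frac{B_i}2\sinh\frac{B_{i+1}}2\cosh d_{i,i+1}-\cosh\frac{B_i}2\cosh\frac{B_{i+1}}2>1$, so by (H) there is a right-angled hexagon $O_i$ with three consecutive sides $\frac{B_i}2,d_{i,i+1},\frac{B_{i+1}}2$; let $D_i$ be the side opposite $d_{i,i+1}$. Attach to $O_i$ along $D_i$ the half-strip $W_i=\{0\le t\le D_i,\ y\ge0\}$ with metric $dy^2+\cosh^2\!y\,dt^2$, to get $Q_i=O_i\cup W_i$. Attach $Q_1,\dots,Q_N$ to $P$ along the sides $d_{i,i+1}$, so that the sides $B_i/2$ continue the side $A_i$ of $P$. The result $\Pi$ is complete, simply connected, and bounded by segments $\sigma_v$ of length $A_v+B_v=\beta_v$ and geodesic rays $\rho_v^\pm$ orthogonal to $\sigma_v$ at its ends, all interior angles being $\pi/2$. So $\Pi$ is isometric to a closed convex subset of $\mathbb H^2$. Glue $\rho_v^+$ to $\rho_v^-$ by arc length, starting at $\sigma_v$, for all $v$. The result is a hyperbolic surface $S$ of genus $0$ with $N$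 boundary geodesics $\partial_v$ of length $\beta_v$ and one open end.

**Step 4: $S$ is complete.** The rays were glued by arc length although the strips begin at different distances from $\sigma_v$, so this has to be checked. Let $T_0$ be the maximal length of the sides of the $O_i$ lying on rays. On $W_i$ let $\varrho(t)$ be the affine function of $t$ whose values at $t=0,D_i$ are the lengths of the sides of $O_i$ on the corresponding rays. Put $h=\max(T_0,y+\varrho(t))$ on $W_i$ and $h=T_0$ on $P$ and on all $O_i$. On $D_i$, where $y=0$, both definitions give $T_0$. On a ray, $h$ is the maximum of $T_0$ and the arc length from $\sigma_v$, so $h$ is compatible with the gluing and continuous on $S$. It is Lipschitz, as $|\nabla y|=1$ and $|\nabla t|=1/\cosh y\le1$, and it is proper, as $y$ is bounded on $\{h\le\mathrm{const}\}\cap W_i$. So closed bounded sets in $S$ are compact, and $S$ is complete.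

**Step 5: the surface $X_\tau(d)$ and its uniqueness.** The end of $S$ has infinite area, since each $W_i$ has. So it is a funnel and not a cusp. Let $X_\tau(d)$ be the convex core of $S$. It has boundary geodesics $\partial_1,\dots,\partial_N$ of lengths $\beta_v$, and $\partial_0$ of some length $L(d)>0$. The polygon $P$ embeds in $S$, and it lies in $X_\tau(d)$. Indeed it is bounded by pieces of the $\partial_v$ and by geodesic arcs between them, and a geodesic crossing $\partial_0$ into the funnel never returns. So the open funnel does not meet the boundary of $P$, and being unbounded and connected it does not meet $P$.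

$S$ deformation retracts to $P\cup\partial_1\cup\dots\cup\partial_N$. So $\pi_1(S)$ is free on the loops around $\partial_1,\dots,\partial_N$ based in $P$. If $P$ is placed in $\mathbb H^2$, their holonomies are the translations $h_v$ of length $\beta_v$ along the lines $\tilde\partial_v\supset\sigma_v$, with direction given by the orientation. Hence $X_\tau(d)$ depends continuously on $d$ as a marked surface, and moreover:

**(U)** *Let $X'$ be a surface of genus $0$ with boundary geodesics $\partial_0,\dots,\partial_N$, where $\partial_v$ has length $\beta_v$ for $v\ge1$, containing pairwise disjoint simple orthogeodesics $\kappa_E$ of length $d_E$ ($E\in\tau$) in the same topological configuration as in $X_\tau(d)$. Then $X'=X_\tau(d)$ as marked surfaces.* Indeed, the $\kappa_E$ and pieces of the $\partial_v$ bound right-angled hexagons, which are unique by (H) and whose union is the polygon $P$. So $X'$ has the same holonomy as $X_\tau(d)$.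

**Step 6: different rays are far apart.** This replaces the bound $r,r'\le R'$ of Section 6. Let $v\ne w$, and let $\hat\rho_v,\hat\rho_w$ be the lines containing one of $\rho_v^\pm$, resp. $\rho_w^\pm$. Let $Y_v,Y_w$ be the feet of $\kappa_{vw}$, at distances $p',q'$ from $\hat\rho_v,\hat\rho_w$ along $\sigma_v,\sigma_w$. As $\kappa_{vw}\subset P$, the foot $Y_v$ lies in the middle part $A_v$ of $\sigma_v$, so $p'\in[\beta_v/4,\beta_v]$ for $s$ large, and likewise $q'\in[\beta_w/4,\beta_w]$. Work in the hyperboloid model, and let $k$ be the unit normal of the line containing $\kappa_{vw}$. The line of $\sigma_v$ passes through $Y_v$ in direction $\pm k$. The unit normal of $\hat\rho_v$ is, up to sign, the tangent vector of $\sigma_v$ at distance $p'$ from $Y_v$; likewise for $w$. So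
$$n_v=\pm\cosh p'\,k+\sinh p'\,Y_v,\qquad n_w=\pm\cosh q'\,k+\sinh q'\,Y_w .$$
Since $\langle k,k\rangle=1$, $\langle k,Y_v\rangle=\langle k,Y_w\rangle=0$ and $\langle Y_v,Y_w\rangle=-\cosh\delta_{vw}$,
$$|\langle n_v,n_w\rangle|\ge\sinh p'\sinh q'\cosh\delta_{vw}-\cosh p'\cosh q' .$$
By Step 2 this is $>1$ for $s$ large. So $\hat\rho_v,\hat\rho_w$ are ultraparallel, and $\cosh$ of their distance equals the left side. Hence
$$\mathrm{dist}(\rho_v^\pm,\rho_w^\pm)\ge\delta_{vw}-C\ge s/2-C\qquad(v\ne w),\tag{12}$$
distances being measured in $\Pi$.

**Step 7: for $s$ large and $d=d(s)$, $\delta_{kl}\ge d_{kl}(s)+\log2$ for $kl\notin\tau$.** This shows that curves around non-edges are too long. We induct on the number of edges of $\tau$ crossed by $kl$. Let $ij$ be the first edge crossed coming from $k$, so that $kij$ is a triangle of $\tau$. Consider an edge of $\tau$ crossing $il$. It does not cross $ij$, so it lies on the side of $ij$ containing $l$. It separates $l$ from $i$, and since its endpoints are not on the open boundary arc from $i$ to $j$ through $k$, it also separates $l$ from $k$; so it crosses $kl$. The edge $ij$ crosses $kl$ but not $il$. Therefore $il$ crosses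 fewer edges than $kl$, and so does $jl$. By induction (or because $il$, resp. $jl$, is in $\tau$) $\delta_{il}\ge d_{il}(s)$ and $\delta_{jl}\ge d_{jl}(s)$.

Let $x$ be the crossing point of $\kappa_{ij}$ and $\kappa_{kl}$, $a_1,a_2$ the distances from $x$ along $\kappa_{ij}$ to $\partial_i,\partial_j$, and $b_1,b_2$ those along $\kappa_{kl}$ to $\partial_k,\partial_l$. Then
$$a_1+b_1\ge d_{ik}(s),\quad a_2+b_1\ge d_{jk}(s),\quad a_1+b_2\ge d_{il}(s),\quad a_2+b_2\ge d_{jl}(s),\quad a_1+a_2=d_{ij}(s).$$
Suppose $b_1+b_2<d_{kl}(s)+\log2$. Adding two inequalities at a time, as in Lemma 5.3, shows that $a_1,a_2,b_1,b_2\ge s/4-C$; for instance $2a_1\ge d_{ik}(s)+d_{il}(s)-(b_1+b_2)$. One of the pairs $\{(a_1,b_1),(a_2,b_2)\}$, $\{(a_1,b_2),(a_2,b_1)\}$ of segments encloses angles $\le\pi/2$ at $x$. In the first case (10) gives $d_{ik}(s)+d_{jl}(s)\le d_{ij}(s)+\delta_{kl}-2\log2+o(1)$, and by (7)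
$$\delta_{kl}\ge d_{kl}(s)+2\log2-o(1)>d_{kl}(s)+\log2,$$
a contradiction. The second case is the same with $i,j$ exchanged.

**Step 8: for $s$ large, $X_\tau(d(s))$ has systole $s$ and exactly the $2N-3$ systoles $\gamma_{\kappa_E}$, $E\in\tau$.** We count crossings as in Section 6. Let $a$ be an essential geodesic. It meets some of the rays $\rho_v$ (the images of $\rho_v^\pm$ in $S$), since $\Pi$ is simply connected. It does so transversally, since a geodesic containing a piece of $\rho_v$ would run into $\partial_v$. The rays cut $a$ into segments in the convex set $\Pi$, none joining a ray to itself. Those joining $\rho_v^\pm$ to $\rho_w^\pm$ with $v\ne w$ have length $\ge s/2-C$ by (12). Let $m$ be their number. If $m=0$, $a$ lies in $S$ cut along all rays but one, $\rho_v$; this is an annulus around $\partial_v$, so $a$ is not essential. $m=1$ is impossible. $m\ge3$ gives length $\ge3(s/2-C)>s$. If $m=2$, $a$ meets exactly two rays $\rho_v,\rho_w$ and lies in $S$ cut along the others, a three-holed sphere containing $\partial_v,\partial_w,\kappa_{vw}$; so $a=\gamma_{\kappa_{vw}}$. By (5) and Step 7, $\gamma_{\kappa_{vw}}$ has length $s$ if $vw\in\tau$ and length $>s$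 otherwise.

## 9. The length of $\partial_0$ as a function of the arcs: proof of Theorem 2

**Step 1: a trace formula for $L(d)$.** The purpose is to find the signs of all partial derivatives of $L$. $\partial_0$ is freely homotopic to the closed path running along the part of $\partial_1$ outside $P$ (length $B_1$), along $\kappa_{12}$, along the part of $\partial_2$ outside $P$ (length $B_2$), and so on, turning at each corner by $\pi/2$, always to the same side. Put
$$a(x)=\begin{pmatrix}e^{x/2}&0\\0&e^{-x/2}\end{pmatrix},\qquad k=\frac1{\sqrt2}\begin{pmatrix}1&1\\-1&1\end{pmatrix}.$$
Following a unit tangent vector, advancing by $x$ is multiplication on the right by $a(x)$, and turning by $\pi/2$ is multiplication by $k$ or by $k^{-1}$, according to the side. Conjugation by $\mathrm{diag}(1,-1)$ fixes $a(x)$ and exchanges $k$ and $k^{-1}$. So the holonomy of the path is conjugate (possibly by an orientation-reversing isometry) to $M=\pm\prod_ia(B_i)\,k\,a(d_{i,i+1})\,k$. Multiplying out,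
$$k\,a(d)\,k=\begin{pmatrix}\sinh\frac d2&\cosh\frac d2\\-\cosh\frac d2&-\sinh\frac d2\end{pmatrix}=\frac{e^{d/2}}2\left[\begin{pmatrix}1\\-1\end{pmatrix}\begin{pmatrix}1&1\end{pmatrix}+e^{-d}\begin{pmatrix}-1&1\\-1&1\end{pmatrix}\right].$$
The first matrix in the bracket has rank one, and
$$\begin{pmatrix}1&1\end{pmatrix}a(B)\begin{pmatrix}1\\-1\end{pmatrix}=2\sinh\frac B2 .$$
With $z_i=\exp(-d_{i,i+1})=O(\varepsilon^2)$ we therefore get
$$2\cosh\tfrac L2=|\mathrm{tr}\,M|=\prod_i\exp\big(\tfrac12d_{i,i+1}\big)\cdot G(B,z),\qquad G\ \text{analytic},\qquad G(B,0)=\prod_i\sinh\tfrac{B_i}2 .\tag{13}$$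
In particular $L$ is a smooth function of $d$, $L(d(s))\to\infty$, and $1-\tanh\frac L2=O(e^{-L})=O(\varepsilon^2)$.

**Step 2: the partial derivatives.** Take logarithms in (13) and differentiate, with $B_i$ and $d_{i,i+1}$ regarded as independent. On the left we get $\frac12\tanh\frac L2$ times the derivative of $L$, so
$$\frac{\partial L}{\partial B_i}=\coth\tfrac{B_i}2+O(\varepsilon^2)=\coth\tfrac{\beta_i}2+O(\varepsilon),\qquad\frac{\partial L}{\partial d_{i,i+1}}=1+O(\varepsilon^2).\tag{14}$$
Now insert $B_i=\beta_i-A_i(d)$. For a diagonal $ij$ with adjacent triangles $ijk,ijl$, (11) gives at $d=d(s)$, up to $O(\varepsilon^2)$: $\partial A_k/\partial d_{ij}=s_k\varepsilon$ and $\partial A_l/\partial d_{ij}=s_l\varepsilon$, one triangle contributing to each; and $\partial A_i/\partial d_{ij}=-2s_i\varepsilon$, $\partial A_j/\partial d_{ij}=-2s_j\varepsilon$, both triangles contributing. With $s_v\coth\frac{\beta_v}2=c_v$ we obtain at $d=d(s)$, for sides $E$ of the $N$-gon, resp. for diagonals $ij$,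
$$\frac{\partial L}{\partial d_E}=1+O(\varepsilon),\qquad \frac{\partial L}{\partial d_{ij}}=-\varepsilon\big(c_k+c_l-2c_i-2c_j\big)+O(\varepsilon^2)=\varepsilon\,\omega_{ij}+O(\varepsilon^2).\tag{15}$$
As a check, for $N=4$, $\beta_1=\beta_3$, $\beta_2=\beta_4$ and the diagonal $13$ we get $\omega_{13}=4c_1-2c_2$. Section 4 gives $\partial L/\partial e=4\,\Phi_e/\sinh D=4\varepsilon(c_1-\frac{c_2}2)+O(\varepsilon^2)$, since $\sinh D=s_1s_2\cosh d\,(1+O(\varepsilon))$. The two agree.

**Step 3: choice of $X_\tau$.** By (6), $d_E'(s)\to\frac12$, so (15) gives $\frac{d}{ds}L(d(s))=\frac N2+o(1)>0$. Hence there is $s'$ such that for all large $L$ there is exactly one $s\ge s'$ with $L(d(s))=L$, and $s\to\infty$ as $L\to\infty$. Put $X_\tau=X_\tau(d(s))\in\mathcal S(L)$ for this $s$.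

**Step 4: part 2, the surfaces with $2N-3$ filling systoles.** By Section 8, Step 8, $X_\tau$ has exactly $2N-3$ systoles, one around each edge of $\tau$. Conversely, let $X\in\mathcal S(L)$ have $2N-3$ filling systoles. By Lemma 5.5, $s:=\mathrm{sys}(X)\ge L/(2N)$ is large. By Proposition 5.4 the arcs of the systoles form a triangulation $\tau$, for the cyclic order of the sides $\partial_v$ on $\Delta$, and they have lengths $d_E(s)$. By (U), $X=X_\tau(d(s))$. So $L(d(s))=L$, and $X=X_\tau$ by the uniqueness of $s$ in Step 3.

**Step 5: part 2, some $\omega_{ij}<0$.** We move all arcs upward inside a level set of $L$. By (15), for $L$ (hence $s$) large, $L_{ij}:=\partial L/\partial d_{ij}<0$, and the sum $S_{ij}$ of all other partial derivatives of $L$ is $N+O(\varepsilon)>0$. So the vector with components $v_E=1$ for $E\ne ij$ and $v_{ij}=S_{ij}/|L_{ij}|$ is positive, and it is tangent to $\{L(d)=L\}$, since $S_{ij}+L_{ij}\cdot S_{ij}/|L_{ij}|=0$. Follow a curve in this level set with this tangent vector. We get surfaces in $\mathcal S(L)$ converging to $X_\tau$ on which all arcs $\kappa_E$, hence by (5) all curves $\gamma_{\kappa_E}$, $E\in\tau$, are longer than on $X_\tau$.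 By (S) and Section 8, Step 8, all other essential curves remain longer than $s$. So $X_\tau$ is not maximal.

**Step 6: part 2, all $\omega_{ij}>0$.** This is the argument of Section 3, Step 3, with $L$ in place of $F$. For $L$ large all partial derivatives in (15) are positive at $d(s)$, hence also near $d(s)$. Let $X'\in T(X_\tau)$ be near $X_\tau$. The orthogeodesics of the classes $\kappa_E$ on $X'$ are simple and disjoint by (A). By (5) their lengths $d_E'$ are continuous functions of the lengths of the $\gamma_{\kappa_E}$, so $d'$ is near $d(s)$, and $X'=X_\tau(d')$ by (U). If $\mathrm{sys}(X')\ge s$, then $d_E'\ge d_E(s)$ for all $E\in\tau$ by (5). As $L(d')=L=L(d(s))$ and $L$ is strictly increasing in each variable near $d(s)$, we get $d'=d(s)$ and $X'=X_\tau$. So $X_\tau$ is a (strict) local maximum. This proves part 2.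

**Step 7: part 3.** Let $c_k+c_l>2(c_i+c_j)$ with distinct $i,j,k,l$. Take a cyclic order beginning $i,k,j,l$ and a triangulation $\tau$ containing the triangles $ikj$ and $ijl$ (and any triangulation of the rest). Then $ij$ is a diagonal with $\omega_{ij}<0$, so $X_\tau$ is not maximal by Step 5.

Next, a best kissing number surface in $\mathcal S(L)$ exists, because the number of systoles is bounded on $\mathcal S(L)$. By the collar theorem, systoles of length $<2\,\mathrm{arsinh}\,1$ are pairwise disjoint, so there are at most $N-2$ of them. The set of surfaces with systole $\ge2\,\mathrm{arsinh}\,1$ is compact modulo the mapping class group (Mumford's theorem, boundary lengths being fixed), and by (S) the number of systoles is locally bounded, so it is bounded there.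

Let $X\in\mathcal S(L)$ be a best kissing number surface. If its systoles do not fill, $X$ itself is not maximal by Section 7. If they fill, $X$ has at most $2N-3$ systoles by part 1; since $X_\tau$ has $2N-3$ systoles, $X_\tau$ is a best kissing number surface, and it is not maximal. In both cases the conjecture fails. Given $N\ge4$, the hypothesis holds for example if $\beta_1=\beta_3$, $\beta_2=\beta_4$ with $c_2>2c_1$, the other $\beta_i$ being arbitrary: take $\{i,j\}=\{1,3\}$ and $\{k,l\}=\{2,4\}$. So for every $(0,n)$, $n=N+1\ge5$, the conjecture fails for suitable boundary lengths.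

**Step 8: part 4.** Let $N=4$ and $L$ large. By Section 6, Step 1, which holds for arbitrary $\beta_1,\dots,\beta_4$, a surface with at least $5$ systoles has filling systoles and exactly $5$ of them. The surfaces $X_\tau$ have $5$. So the best kissing number is $5$, and by Step 4 the best kissing number surfaces are exactly the $X_\tau$. This completes the proof of Theorem 2. $\blacksquare$

**Remark.** For $N=4$, $\beta_1=\beta_3$, $\beta_2=\beta_4$, $c_2>2c_1$ and the cyclic order $1,2,3,4$ there are two triangulations. The one with diagonal $13$ has $\omega_{13}=4c_1-2c_2<0$, and the one with diagonal $24$ has $\omega_{24}=4c_2-2c_1>0$. So for $L$ large the same set $\mathcal S(L)$ contains a best kissing number surface that is not maximal and another one that is.
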